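\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Long cycles in grid graphs:\\ the shortness coefficient is $4/5$}

\begin{abstract}
A grid graph consists of the lattice points and lattice edges inside or on a cycle of the square lattice. We prove that every grid graph on $n$ vertices contains a cycle of length at least $\frac45(n+1)$. Consequently the shortness coefficient of the family of grid graphs is exactly $4/5$, as had been conjectured. We also determine, for every $n$, the minimum length of a longest cycle over all grid graphs on $n$ vertices, and we show that equality $\frac45(n+1)$ holds only for a family of staircase-shaped graphs. The proof pushes the boundary cycle inward by two local moves. When the move that costs nothing is blocked, the interior vertices form boxes in coordinates rotated by $45^\circ$, and the remaining gain is found along diagonal strips of these boxes.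
\end{abstract}

\section{Introduction}

\subsection*{The question}
The square lattice graph has vertex set $\mathbb Z^2$, two points being adjacent when their distance is $1$. Let $\Gamma$ be a finite cycle of it. The \emph{grid graph} of $\Gamma$ consists of all lattice points and all lattice edges that lie inside or on $\Gamma$. For a graph $G$ let $|G|$ be its number of vertices and $h(G)$ the length of a longest cycle.

The \emph{shortness coefficient} of a family $\mathcal G$ of graphs is the greatest lower bound of all numbers $a$ for which there are a sequence of distinct graphs $G_1,G_2,\dots$ in $\mathcal G$ and a number $b$ with $h(G_i)\le a|G_i|+b$ for all $i$. Here \emph{distinct} means pairwise non-isomorphic; otherwise the translates of a single graph would make the notion meaningless. Roughly, the coefficient measures which proportion of the vertices a longest cycle is certain to cover asymptotically.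

Grid graphs need not be hamiltonian. For example, the grid graph of the boundary of $[0,2]^2$ has $9$ vertices, and since the lattice is bipartite, its boundary, of length $8$, is a longest cycle. Now chain $k$ such squares along a diagonal, overlapping them in cells. For $k\ge 1$ let $D_k$ be the grid graph of the cycle formed by the path
\[
(0,0),(1,0),(2,0),(2,1),(3,1),(3,2),\dots,(k+1,k-1),(k+1,k),(k+1,k+1)
\]
and its reflection in the line $x=y$; the region enclosed is $\bigcup_{j=1}^k[j-1,j+1]^2$ (Figure~\ref{fig:first}, left). For $k=0$ we use the path $(0,0),(1,0),(1,1)$ instead, so $D_0$ is the unit square. The boundary of $D_k$ has $4k+4$ vertices, half of them with $x+y$ odd. The vertices strictly inside are $(1,1),\dots,(k,k)$, all with $x+y$ even. A cycle alternates between the two classes, so it has at most $4k+4$ vertices, while $|D_k|=5k+4$ (details are in Lemma~\ref{lem:staircase}). Thus $h(D_k)=\frac45(|D_k|+1)$, and the shortness coefficient is at most $4/5$.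

Can one do worse than $D_k$? A longest cycle is at least as long as the boundary, so one wants many interior vertices and a short boundary. On the other hand, where interior vertices are dense, the boundary can be pushed inward and lengthened. In the graphs $D_k$ no two interior vertices are adjacent; in a fat square they are densely packed. It is not obvious that no mixture is worse than either extreme. The paper \cite{topgrid} is the source of the problem: the upper bound $4/5$, witnessed by an explicit sequence of grid graphs, is known, and the conjecture is that the shortness coefficient is exactly $4/5$. We prove this conjecture, in the form of a sharp inequality for every single grid graph.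

\subsection*{Results}

\begin{theorem}\label{thm:main}
Every grid graph $G$ on $n$ vertices satisfies $h(G)\ge\frac45(n+1)$.
\end{theorem}

\begin{corollary}\label{cor:coefficient}
The shortness coefficient of the family of grid graphs is exactly $4/5$.
\end{corollary}

\begin{theorem}\label{thm:sharp}
\emph{(a)} Grid graphs with $n$ vertices exist if and only if $n\in\{4,6\}$ or $n\ge8$, and for each such $n$ the minimum of $h$ over all grid graphs with $n$ vertices is exactly $2\bigl\lceil\frac{2(n+1)}5\bigr\rceil$.

\emph{(b)} A grid graph $G$ on $n$ vertices satisfies $h(G)=\frac45(n+1)$ if and only if $G$ is congruent to some $D_k$.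
\end{theorem}

\subsection*{The idea}
Let $B=|\Gamma|$. A short count (Lemma~\ref{lem:identity}) shows that
\[
5B-4(n+1)=2(\varepsilon-e),
\]
where $e$ is the number of edges joining two vertices strictly inside $\Gamma$, and $\varepsilon$ is the number of edges not on $\Gamma$ that join two vertices of $\Gamma$. If $e\le\varepsilon$, the boundary itself is long enough. So the enemies are the inner edges. Fortunately, two adjacent interior vertices are what is needed to lengthen the cycle: if they lie opposite to an edge of $\Gamma$ in a common cell, a detour through them gains $2$. The following small example, in which the boundary is too short but no such detour exists, shows what else to do.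

\begin{example}\label{ex:plus}
Let $R=[-2,2]\times[-1,1]\,\cup\,[-1,1]\times[-2,2]$, a square with its four corner cells cut off (Figure~\ref{fig:first}, right). The boundary has length $16$, the interior vertices are $(0,0),(\pm1,0),(0,\pm1)$, so $n=21$, $\varepsilon=0$ and $e=4$. The boundary is too short, as $\frac45\cdot22=17.6$. In every cell with an edge on the boundary, the vertices opposite to that edge are not both interior, so no detour is available. But we may first \emph{give up} the vertex $(2,1)$: replace the path $(1,1),(2,1),(2,0)$ by $(1,1),(1,0),(2,0)$. This keeps the length, and now the edge $(1,0)(1,1)$ lies on the cycle, opposite to the two interior vertices $(0,0),(0,1)$. The detour through them gives a cycle of length $18\ge17.6$. It is a longest one: only $9$ of the $21$ vertices have $x+y$ even.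
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\begin{scope}
\draw[gray] (0,1)--(2,1) (1,0)--(1,2) (1,2)--(3,2) (2,1)--(2,3) (2,3)--(4,3) (3,2)--(3,4);
\draw[very thick] (0,0)--(2,0)--(2,1)--(3,1)--(3,2)--(4,2)--(4,4)--(2,4)--(2,3)--(1,3)--(1,2)--(0,2)--cycle;
\foreach \p in {(1,1),(2,2),(3,3)} \fill \p circle (3pt);
\end{scope}
\begin{scope}[xshift=8.5cm,yshift=1.6cm]
\draw[gray] (-2,-1)--(2,-1) (-2,0)--(2,0) (-2,1)--(2,1) (-1,2)--(1,2) (-1,-2)--(1,-2);
\draw[gray] (-1,-2)--(-1,2) (0,-2)--(0,2) (1,-2)--(1,2) (2,-1)--(2,1) (-2,-1)--(-2,1);
\draw[very thick] (-2,-1)--(-1,-1)--(-1,-2)--(1,-2)--(1,-1)--(2,-1)--(2,0)--(1,0)--(0,0)--(0,1)--(1,1)--(1,2)--(-1,2)--(-1,1)--(-2,1)--cycle;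
\foreach \p in {(0,0),(1,0),(-1,0),(0,1),(0,-1)} \fill \p circle (3pt);
\node[right] at (2,1) {$(2,1)$};
\end{scope}
\end{tikzpicture}
\caption{Left: the graph $D_3$; its boundary (thick) is a longest cycle. Right: the graph of Example~\ref{ex:plus} with a cycle of length $18$ (thick), obtained from the boundary of length $16$ by giving up the vertex $(2,1)$ and then making one detour. Dots mark the vertices strictly inside the boundary.}
\label{fig:first}
\end{figure}

The general proof has the same two steps. First make all detours that need no sacrifice. When none is left, the graph formed by the interior vertices is rigid: each component is a box in the coordinates $x+y$, $x-y$ (Section~\ref{sec:boxes}), and certain corners of the box force edges counted by $\varepsilon$ (Section~\ref{sec:hard}). Then one sacrifice at the side of a box starts a whole diagonal strip of detours (Sections~\ref{sec:free} and \ref{sec:strips}). In a box with $ab$ edges about $\frac14ab$ detours can be made in this way, each improving the left side of the identity by $10$, against a debt of $2ab$. The margin between $\frac54$ and $1$ absorbs the boundary effects of large boxes; the small boxes are treated one by one.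

\section{Cells, chords and an identity}\label{sec:identity}

Throughout, $\Gamma$ is a lattice cycle, $R$ the closed disc bounded by it, and $G$ its grid graph. A \emph{cell} is a closed unit square whose corners are lattice points. As $\Gamma$ meets no open cell, each cell is contained in $R$ or has its interior outside $R$; in the latter case we write that it is not in $R$. A lattice point strictly inside $\Gamma$ is called \emph{interior}, or an \emph{interior vertex} of $G$. Let $A$ be the number of cells in $R$, $B=|\Gamma|$, $I$ the number of interior vertices and $n=|G|=B+I$. We use two facts constantly; they hold for every lattice cycle and its region.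
\begin{itemize}
\item[(F1)] An edge of $G$ lies on $\Gamma$ if and only if exactly one of the two cells containing it is in $R$; if it does not lie on $\Gamma$, both are in $R$. (Crossing an edge of $\Gamma$ leads from inside to outside. An edge of $G$ not on $\Gamma$ has its relative interior inside $\Gamma$.)
\item[(F2)] A lattice point of $R$ is interior if and only if all four cells at it are in $R$; otherwise it lies on $\Gamma$. (A point strictly inside $\Gamma$ has a neighborhood inside $\Gamma$, and a point of $\Gamma$ is the end of an edge of $\Gamma$, one of whose cells is not in $R$ by (F1).)
\end{itemize}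
Every edge of a cell in $R$ belongs to $G$. In particular, the four neighbors of an interior vertex, and the edges to them, belong to $G$.

Let $H$ be the subgraph of the lattice induced by the interior vertices, and $e(H)$ its number of edges. A \emph{chord} is an edge of $G$ that is not on $\Gamma$ but has both ends on $\Gamma$. Let $\varepsilon$ be the number of chords.

\begin{lemma}\label{lem:identity}
$5B-4n-4=2\bigl(\varepsilon-e(H)\bigr)$.
\end{lemma}
\begin{proof}
The graph $G$ is connected, since from an interior vertex one reaches $\Gamma$ along a lattice line. Its bounded faces are the $A$ cells in $R$, so Euler's formula gives $|E(G)|=n+A-1$. Counting pairs of an edge and a cell of $R$ containing it gives $4A=2|E(G)|-B$ by (F1). Substituting, $4A=2(B+I+A-1)-B$, that is, $B=2(A-I+1)$. Hence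
\[
5B-4n-4=B-4I-4=2(A-3I-1).
\]
Every interior vertex has degree $4$, so the number of edges with an interior end is $4I-e(H)$. The edges of $G$ that are neither on $\Gamma$ nor have an interior end are the chords, so
\[
\varepsilon=(B+I+A-1)-B-\bigl(4I-e(H)\bigr)=A-3I-1+e(H).\qedhere
\]
\end{proof}

So if $e(H)\le\varepsilon$, then $\Gamma$ is a cycle as long as Theorem~\ref{thm:main} requires. This is the case if no two interior vertices are adjacent, for instance for $D_k$.

For Theorem~\ref{thm:sharp}(a) we need slightly more general graphs than $D_k$, which we treat now. Let $k\ge0$. Put $D_{k,0}=D_k$, and for $1\le i\le4$ let $D_{k,i}$ be the grid graph of the cycle obtained from the boundary of $D_k$ by replacing the edge $(0,0)(0,1)$ with the path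
\[
(0,0),(-1,0),\dots,(-i,0),(-i,1),\dots,(-1,1),(0,1);
\]
thus $D_{k,i}$ has a tail of $i$ further cells.

\begin{lemma}\label{lem:staircase}
The cells of $D_k$ are the unit squares with lower left corner $(x,y)$ such that $0\le x,y\le k$ and $|x-y|\le1$; for $k\ge1$ their union is $\bigcup_{j=1}^k[j-1,j+1]^2$. Moreover, $|D_{k,i}|=5k+4+2i$ and $h(D_{k,i})=4k+4+2i$ for $0\le i\le 4$.
\end{lemma}
\begin{proof}
Over the interval $[m,m+1]$, $0\le m\le k$, the path defining $D_k$ runs at height $\max(m-1,0)$ and its reflection at height $\min(m+2,k+1)$. The cells between them have lower left corners $(m,y)$ with $0\le y\le k$ and $m-1\le y\le m+1$. For $k\ge1$ these are, over all $m$, the cells of the squares $[j-1,j+1]^2$, $1\le j\le k$.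

By (F2), a lattice point $(p,q)$ is interior for $D_k$ if and only if the four squares with lower left corners $(p-1,q-1)$, $(p-1,q)$, $(p,q-1)$, $(p,q)$ are cells of $D_k$. The conditions $|p-1-q|\le1$ and $|p-q+1|\le 1$ give $p=q$; then $1\le p\le k$, and all these points qualify. The tail creates no new interior vertex: for $x\le0$ the squares $[x-1,x]\times[-1,0]$ and $[x-1,x]\times[1,2]$ do not belong to $D_{k,i}$, so no point $(x,0)$ or $(x,1)$ is interior.

The path defining $D_k$ has $2k+2$ edges, so the boundary of $D_{k,i}$ has $4k+4+2i$ vertices, and $|D_{k,i}|=5k+4+2i$. Exactly half of the boundary vertices have $x+y$ odd, and no interior vertex does. A cycle uses equally many vertices of both parities, so $h(D_{k,i})\le4k+4+2i$, and the boundary attains this.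
\end{proof}

\section{Two moves}\label{sec:moves}

Let $\Gamma'$ be a lattice cycle in $R$ with region $R'$. We use two ways to push $\Gamma'$ inward across a cell $Q$ of $R'$.
\begin{itemize}
\item \emph{Type I.} The vertices of $Q$ in cyclic order are $u,\alpha,w,\beta$, where $u\alpha$ and $u\beta$ are on $\Gamma'$ and $w$ is interior to $\Gamma'$. Replace the path $\alpha u\beta$ by $\alpha w\beta$.
\item \emph{Type II.} $Q$ has an edge $uv$ on $\Gamma'$, and its other two vertices are interior to $\Gamma'$. Replace $uv$ by the path along the other three edges of $Q$.
\end{itemize}
Since the new vertices were not on $\Gamma'$, the result is again a lattice cycle, and its region is $R'$ with the cell $Q$ removed. Type I keeps the length, but loses the vertex $u$. Type II increases the length by $2$ and loses nothing: all lattice points of $R'$ are still inside or on the new cycle.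

Call $G$ (and $\Gamma$) \emph{irreducible} if no type II move applies to $\Gamma$. Starting from any $\Gamma$, perform type II moves as long as possible; the process stops, as each move removes a cell. The grid graph $G'$ of the final cycle is irreducible, it is a subgraph of $G$ with $V(G')=V(G)$, and $h(G')\le h(G)$. \emph{So it suffices to prove Theorem~\ref{thm:main} for irreducible grid graphs.} Irreducibility will be used only in the following form.

\begin{lemma}\label{lem:opposite}
Let $G$ be irreducible, $xy$ an edge of $H$ and $Q$ a cell containing $xy$. Then the edge of $Q$ opposite to $xy$ is not on $\Gamma$, and the cell on its other side is in $R$.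
\end{lemma}
\begin{proof}
$Q$ is in $R$ because $x$ is interior. If the opposite edge were on $\Gamma$, a type II move would apply to $Q$. So it is not on $\Gamma$, and (F1) gives the second statement.
\end{proof}

Later we shall perform several sequences of moves, planned separately, one after another. The next lemma says when they do not disturb each other. The \emph{current} cycle and region are those reached by the moves made so far.

\begin{lemma}\label{lem:independence}
Let $S$ and $S'$ be sequences of moves each of which can be performed starting from $\Gamma$. Suppose that no interior vertex of $\Gamma$ belongs both to a cell removed by $S$ and to a cell removed by $S'$. Then $S'$ can be performed after $S$.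
\end{lemma}
\begin{proof}
In either type of move the cell removed has a vertex interior to the current cycle, hence interior to $\Gamma$. So the sets of cells removed by $S$ and by $S'$ are disjoint. Consider a move of $S'$ removing the cell $Q$, and suppose that the earlier moves of $S'$ have been performed after $S$. The current region is then the one obtained by these earlier moves alone, with the cells of $S$ removed as well. Without $S$, an edge of $Q$ required to be on the current cycle has $Q$, and not the cell on its other side, in the current region. This remains true if the cells of $S$ are missing too, since $Q$ is none of them; by (F1) the edge is on the current cycle. A vertex of $Q$ required to be interior is interior to $\Gamma$ and belongs to a cell removed by $S'$. So none of its four cells is removed by $S$, and by (F2) it is still interior. Hence the move can be made.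
\end{proof}

By induction, any number of sequences can be concatenated if they satisfy the hypothesis of Lemma~\ref{lem:independence} in pairs.

\section{Components of interior vertices are tilted boxes}\label{sec:boxes}

\begin{lemma}\label{lem:fourneighbors}
Let $G$ be irreducible. If an interior vertex has two opposite neighbors in $H$, then all its four neighbors are in $H$.
\end{lemma}
\begin{proof}
Let $(0,0)$ and $(\pm1,0)$ be interior. The cells $[0,1]^2$ and $[-1,0]\times[0,1]$ are in $R$. By Lemma~\ref{lem:opposite}, applied to these cells and their lower edges, $[0,1]\times[1,2]$ and $[-1,0]\times[1,2]$ are in $R$. Thus all four cells at $(0,1)$ are in $R$, and $(0,1)$ is interior. By reflection, so is $(0,-1)$; the vertical case is symmetric.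
\end{proof}

So three interior vertices in a line force two more, beside the middle one, and the component grows in the diagonal directions. This suggests the coordinates
\[
s=x+y,\qquad t=x-y,
\]
which we use for vertices and for the centers of cells; we name a cell by its center. From now on until the end of Section~\ref{sec:strips}, pairs are $(s,t)$-coordinates, except where $(x,y)$-coordinates are mentioned.
\begin{itemize}
\item Vertices are the points $(s,t)\in\mathbb Z^2$ with $s+t$ even (\emph{even points}); cells are those with $s+t$ odd (\emph{odd points}).
\item The neighbors of a vertex $(s,t)$ are $(s\pm1,t\pm1)$, all sign combinations. Opposite neighbors of a vertex differ by $\pm(2,2)$ or $\pm(2,-2)$.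
\item The cell $(s,t)$ has the vertices $(s\pm1,t)$ and $(s,t\pm1)$. Conversely, the four cells at a vertex $(s,t)$ are $(s\pm1,t)$ and $(s,t\pm1)$.
\item Two cells share an edge if and only if they differ by $(\pm1,\pm1)$.
\item The maps $(s,t)\mapsto(t,s)$ and $(s,t)\mapsto(s,-t)$ are lattice symmetries. They generate all eight symmetries of a square; statements about one side or corner of a box carry over to the others.
\end{itemize}

\begin{lemma}\label{lem:boxes}
Let $G$ be irreducible. Every component $K$ of $H$ is the set of all even points of a box $[s_1,s_2]\times[t_1,t_2]$ with integers $s_1\le s_2$, $t_1\le t_2$. With $a=s_2-s_1$ and $b=t_2-t_1$ we have $a=0$ if and only if $b=0$, and $K$ has exactly $ab$ edges.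
\end{lemma}
\begin{proof}
Take a walk in $K$ visiting all its vertices. Call the smallest box containing a set of points its hull. We show by induction that all even points of the hull of each initial part of the walk are in $K$. Let $\mathcal B=[s_1,s_2]\times[t_1,t_2]$ be the hull so far, $p\in\mathcal B$ the current vertex and $p'$ the next one; we may assume $p'\notin\mathcal B$. If $\mathcal B$ is a single point, the new hull is a unit square of the $(s,t)$-plane, whose only even points are $p$ and $p'$. Otherwise $s_1<s_2$ and $t_1<t_2$, since every step changes both coordinates.

\emph{Case A: $p'$ leaves $\mathcal B$ in one coordinate only}, say $p'=(s_2+1,\theta)$ with $t_1\le\theta\le t_2$. Suppose that $(s_2+1,t)\in K$ and $t,t+2\in[t_1,t_2]$. Then $(s_2,t+1)$ is an even point of $\mathcal B$, so it is in $K$, and it has the opposite neighbors $(s_2+1,t)\in K$ and $(s_2-1,t+2)\in K$, the latter as an even point of $\mathcal B$. By Lemma~\ref{lem:fourneighbors}, its neighbor $(s_2+1,t+2)$ is in $H$, hence in $K$. Decreasing $t$ by $2$ works by reflection. Starting from $t=\theta$, we find that all even points $(s_2+1,t)$ with $t_1\le t\le t_2$ are in $K$. This is the claim for the new hull.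

\emph{Case B: $p'$ leaves $\mathcal B$ in both coordinates}, say $p=(s_2,t_2)$ and $p'=(s_2+1,t_2+1)$. The neighbor $(s_2-1,t_2-1)\in\mathcal B$ of $p$ is in $K$ and opposite to $p'$. By Lemma~\ref{lem:fourneighbors}, $(s_2+1,t_2-1)$ and $(s_2-1,t_2+1)$ are in $K$. The argument of Case A, applied to each of these two points and $\mathcal B$, shows that all even points $(s_2+1,t)$ with $t_1\le t\le t_2$ and all even points $(s,t_2+1)$ with $s_1\le s\le s_2$ are in $K$. Together with $p'$ these are all new even points.

All other cases arise from these by symmetry. Hence $K$ is the set of even points of its hull. If $K$ has more than one vertex, it has an edge, so $a,b\ge1$. Each of the $ab$ unit squares of the box has two even corners, which are diagonally opposite and so form an edge of $K$. Every edge of $K$ arises in this way exactly once.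
\end{proof}

\begin{remark}
Irreducibility matters: for $\Gamma$ the boundary of a $4\times2$ rectangle, $H$ is a path of three vertices in a line. Its hull in $(s,t)$-coordinates contains two further even points.
\end{remark}

We keep the notation $s_1,s_2,t_1,t_2,a,b$ for a component $K$, and add the index $K$ where several components occur. Sides $s=s_1$ and $s=s_2$ have length $b$; sides $t=t_1$ and $t=t_2$ have length $a$. Since $K$ is a component of $H$,
\begin{equation}\label{eq:outside}
\text{every neighbor of a vertex of $K$ that lies outside the box of $K$ is on $\Gamma$.}
\end{equation}

Let $a,b\ge1$. An odd point of the box is a cell with exactly four, three or two vertices in $K$ according as it lies strictly inside the box, on a side but not at a corner, or at a corner. Such a cell is in $R$. The fourth vertex of a cell with three vertices in $K$ is on $\Gamma$ by \eqref{eq:outside}.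

\section{Odd corners force chords}\label{sec:hard}

By Lemmas~\ref{lem:identity} and \ref{lem:boxes}, each component contributes $ab$ to the debt $e(H)$ of an irreducible graph. Part of the debt is repaid at once. For a component $K$ with $a,b\ge1$ let $c_K$ be the number of odd corners of its box; for $a=b=0$ put $c_K=0$. If $a$ or $b$ is odd, then $c_K=2$. If both are even and positive, all corners have the same parity, and $c_K\in\{0,4\}$.

Let $p$ be an odd corner, say $p=(s_1,t_1)$. The cell $p$ contains the edge joining $(s_1+1,t_1)$ and $(s_1,t_1+1)$ in $K$. Its other two vertices $(s_1-1,t_1)$ and $(s_1,t_1-1)$ are on $\Gamma$ by \eqref{eq:outside}. If $G$ is irreducible, Lemma~\ref{lem:opposite} says that the edge $e_p$ joining them is not on $\Gamma$, so it is a chord, and that the cell $(s_1-1,t_1-1)$ beyond it is in $R$. We call $e_p$ a \emph{hard chord, via the cell $p$}. Note that $p$ has exactly two interior vertices.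

\begin{lemma}\label{lem:hard}
Let $G$ be irreducible.
\begin{itemize}
\item[(i)] If the chord $uv$ is hard via the cell $p$, then the other cell at $uv$ has no interior vertex.
\item[(ii)] $\varepsilon\ge\sum_Kc_K$, and equality holds if and only if every chord is hard.
\end{itemize}
\end{lemma}
\begin{proof}
(i) As $u$ and $v$ are on $\Gamma$, an interior vertex of the other cell is adjacent to one of them, say to $u$. The neighbor of $u$ opposite to it is a vertex of $p$ and interior. Each edge from $u$ to these two vertices has both its cells in $R$. So all four cells at $u$ are in $R$, contradicting $u\in\Gamma$.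

(ii) We show that different pairs $(K,p)$ have different hard chords. The interior vertices of the cell $p$ belong to $K$, so $p$ determines $K$. If $e_p=e_{p'}$ with $p\ne p'$, then $p$ and $p'$ are the two cells at this chord, and $p'$ has interior vertices, contrary to (i). So there are exactly $\sum_Kc_K$ hard chords.
\end{proof}

\begin{example}\label{ex:square}
Let $K$ be a $2\times2$ block of interior vertices, $\{1,2\}^2$ in $(x,y)$-coordinates. Its box has $a=b=2$ and four odd corners. Lemma~\ref{lem:opposite} forces $R$ to contain, besides $[0,3]^2$, the four cells attached to the middles of the sides. If $R$ contains nothing else, then $n=24$, $B=20$ and $\varepsilon=4=e(H)$, and the boundary cycle has length exactly $\frac45(n+1)$.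
\end{example}

\section{Free cells along the sides}\label{sec:free}

To repay the rest of the debt we must enter the boxes. As in Example~\ref{ex:plus}, the entrance is a type I move at a cell that touches the box in one vertex. In this section $G$ is irreducible and $K$ is a component with $a,b\ge1$.

For a vertex $w=(s_1,t)$ of $K$ on the side $s=s_1$, the cell $(s_1-1,t)$ has exactly one vertex in $K$, namely $w$. Call it the \emph{$1$-cell of $w$ at this side}; $1$-cells at the other sides are defined in the same way. A vertex of $K$ at a corner of the box has two $1$-cells. Let $u=(s_1-2,t)$ be the vertex opposite to $w$. The other two vertices $(s_1-1,t\pm1)$ are neighbors of $w$ outside the box, so they are on $\Gamma$. The $1$-cell is \emph{free} if both its edges at $u$ are on $\Gamma$. Then $w$ is its only interior vertex, and a type I move can remove it. As $w$ is interior, the $1$-cell is in $R$. Hence, by (F1), it is free if and only if neither of the cells $(s_1-2,t\pm1)$ is in $R$.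

\begin{lemma}\label{lem:outercell}
If $(s_1,t)\in K$ and $t+1\le t_2$, then the cell $(s_1-2,t+1)$ is not in $R$.
\end{lemma}
\begin{proof}
The vertex $\beta=(s_1-1,t+1)$ is a neighbor of $w=(s_1,t)$ outside the box, hence on $\Gamma$. Its four cells are $(s_1,t+1)$ and $(s_1-1,t)$, which contain $w$ and so are in $R$, the cell $(s_1-1,t+2)$, and $(s_1-2,t+1)$. We show that the third is in $R$; then the fourth is not, by (F2). If $t+2\le t_2$, it contains the vertex $(s_1,t+2)$ of $K$. If $t+1=t_2$, then $(s_1,t_2)$ is an odd corner of the box, and $(s_1-1,t_2+1)=(s_1-1,t+2)$ is the cell beyond its hard chord, which is in $R$.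
\end{proof}

\begin{lemma}\label{lem:free}
\emph{(i)} If a vertex of $K$ on a side of the box is not at a corner, its $1$-cell is free. \emph{(ii)} If a vertex of $K$ is at a corner, at least one of its two $1$-cells is free.
\end{lemma}
\begin{proof}
(i) For $(s_1,t)$ with $t_1<t<t_2$, Lemma~\ref{lem:outercell} and its mirror image show that neither of $(s_1-2,t\pm1)$ is in $R$.

(ii) Let $(s_1,t_1)$ be even. By Lemma~\ref{lem:outercell} with $t=t_1$, the $1$-cell $g=(s_1-1,t_1)$ is free if and only if $(s_1-2,t_1-1)$ is not in $R$. By symmetry, $g'=(s_1,t_1-1)$ is free if and only if $(s_1-1,t_1-2)$ is not in $R$. The vertex $(s_1-1,t_1-1)$, a neighbor of $(s_1,t_1)$ outside the box, is on $\Gamma$. Its four cells are $g$, $g'$, $(s_1-2,t_1-1)$ and $(s_1-1,t_1-2)$. As $g$ and $g'$ are in $R$, one of the other two is not.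
\end{proof}

\section{Strips}\label{sec:strips}

We still assume that $G$ is irreducible. Let $K$ be a component with $a,b\ge1$. In Example~\ref{ex:plus} the sacrifice of one vertex was followed by one detour. In a larger box, the detour can be continued: each type II move puts on the cycle an edge of the next cell on the same diagonal.

For odd $j$ with $s_1-t_2<j<s_2-t_1$ the \emph{row} $j$ consists of the points of the box with $s-t=j$; they are odd points, that is, cells:
\[
p_0,\quad p_1=p_0+(1,1),\quad\dots,\quad p_{\ell}=p_0+(\ell,\ell),\qquad \ell=\ell_j .
\]
Its ends are $p_0$, on the side $s=s_1$ or $t=t_1$, and $p_\ell$, on the side $s=s_2$ or $t=t_2$. No point of the row is $(s_1,t_2)$ or $(s_2,t_1)$, since these corners have the excluded values of $j$. Hence no point of the row lies both on a side $s=s_1$ or $t=t_1$ and on a side $s=s_2$ or $t=t_2$; in particular $\ell\ge1$. Also, an end that is a corner can only be $p_0=(s_1,t_1)$ or $p_\ell=(s_2,t_2)$. The points $p_1,\dots,p_{\ell-1}$ lie strictly inside the box. The symmetries $(s,t)\mapsto(t,s)$ and $(s,t)\mapsto(-s,-t)$ map rows to rows, with $j$ replaced by $-j$.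

Let $p_0$ be an end that is not a corner, say $p_0=(s_1,t)$ with $t_1<t<t_2$. Its vertices on the side are $(s_1,t-1)$ and $(s_1,t+1)$, and their $1$-cells $(s_1-1,t\pm1)$ at this side share an edge with $p_0$. We call the end \emph{open} if at least one of these two $1$-cells is free. The definition for the other sides is symmetric.

\begin{lemma}\label{lem:strip}
If a row $j$ of $K$ has an open end, there is a sequence of moves, starting from $\Gamma$, with exactly $\ell_j$ moves of type II, such that all interior vertices of $\Gamma$ in the removed cells are vertices of $K$ with $s-t\in\{j-1,j+1\}$.
\end{lemma}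
\begin{proof}
By the symmetries just mentioned, let $p_0=(s_1,t)$ be open, and let $g=(s_1-1,t')$ with $t'=t-1$ or $t'=t+1$ be free (Figure~\ref{fig:strip}). Put $w=(s_1,t')$. Remove $g$ by a type I move. Now the edge joining $w$ and $(s_1-1,t)$, which is common to $g$ and $p_0$, is on the current cycle. The opposite edge of $p_0$ joins $(s_1+1,t)$ with the one of the vertices $(s_1,t\pm1)$ different from $w$; its ends are in $K$ and, not being vertices of $g$, still interior. Remove $p_0$ by a type II move. All three other edges of $p_0$ are then on the cycle, in particular the edge common to $p_0$ and $p_1$.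

For $i=1,\dots,\ell-1$ in order, the edge common to $p_{i-1}$ and $p_i$ is on the current cycle. The other two vertices of $p_i$ are in $K$, because $p_i$ is strictly inside the box, and they have a larger value of $s+t$ than all vertices of the cells removed so far, so they are still interior. Remove $p_i$ by a type II move; this puts the edge common to $p_i$ and $p_{i+1}$ on the cycle. The type II moves remove $p_0,\dots,p_{\ell-1}$.

The only interior vertex of $g$ is $w$, and the interior vertices of $p_i$ are in $K$. A cell with $s-t=j$ has only vertices with $s-t=j\pm1$, and $w$ is a vertex of $p_0$.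
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (0,2)--(-1,3)--(-2,2)--(-1,1)--cycle;
\fill[gray!25] (1,1)--(0,2)--(-1,1)--(0,0)--cycle;
\fill[gray!25] (2,2)--(1,3)--(0,2)--(1,1)--cycle;
\draw (0,0) rectangle (4,3);
\draw[dashed,thick] (-1,3)--(-2,2)--(-1,1);
\draw[very thick] (-1,3)--(0,2)--(1,3)--(2,2)--(1,1)--(0,0)--(-1,1);
\draw[very thick,dotted] (5,3)--(4,4);
\draw[very thick,dotted] (-1,3)--(0,4);
\foreach \p in {(0,0),(2,0),(4,0),(1,1),(3,1),(0,2),(2,2),(4,2),(1,3),(3,3)} \fill \p circle (2.6pt);
\foreach \p in {(1,0),(3,0),(2,1),(4,1),(3,2),(0,3),(4,3)} \draw[fill=white] \p +(-2pt,-2pt) rectangle +(2pt,2pt);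
\foreach \p in {(-2,2),(-1,1),(-1,3),(5,3),(4,4),(0,4)} \draw[fill=white] \p circle (2.2pt);
\node at (-1,2) {$g$};
\node at (0.3,1) {$p_0$};
\node at (1,2) {$p_1$};
\node at (2,3.35) {$p_2$};
\draw[fill=white] (2,3) +(-2pt,-2pt) rectangle +(2pt,2pt);
\node[left] at (-2,2) {$u$};
\node at (0.45,2.05) {$w$};
\end{tikzpicture}
\caption{A strip in the $(s,t)$-plane ($s$ to the right, $t$ upward), for a box with $a=4$, $b=3$. Filled dots are vertices of $K$, circles are vertices on $\Gamma$; small squares, $p_0$ and $p_1$ are centers of cells. The type I move removes $g$; two type II moves remove $p_0$ and $p_1$. The dashed part of $\Gamma$ is replaced by the thick path. Dotted: the hard chords at the two odd corners.}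
\label{fig:strip}
\end{figure}

Two adjacent rows share vertices, so we cannot use all rows. But by Lemmas~\ref{lem:independence} and \ref{lem:strip}, strips in rows of $K$ whose indices $j$ are congruent modulo $4$ can be performed one after another, and so can strips in different components. It remains to see which rows have open ends. By Lemma~\ref{lem:free}(i), an end that is not a corner is open unless both its vertices on the side are corners of the box. Thus:
\begin{equation}\label{eq:open}
\text{an end that is not a corner and lies on a side of length $\ne2$ is open.}
\end{equation}

\begin{lemma}\label{lem:openends}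
Let $ab\ge3$ and $(a,b)\ne(2,2)$. Every row whose ends are not both corners has an open end.
\end{lemma}
\begin{proof}
If $a,b\ne2$, this is \eqref{eq:open}. Otherwise, by the symmetry $(s,t)\mapsto(t,s)$, let $b=2$; then $a\ge3$. If an end that is not a corner lies on $t=t_1$ or $t=t_2$, it is open by \eqref{eq:open}. Otherwise the row has an end $(s_1,t_1+1)$ or $(s_2,t_1+1)$. In the first case the next point of the row, $(s_1+1,t_2)$, is its other end. It is not a corner and lies on a side of length $a\ge3$, so it is open. In the second case the same holds for $(s_2-1,t_1)$.
\end{proof}

\begin{proposition}\label{prop:gain}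
For each component $K$ there are a number $m_K\ge0$ and a sequence of moves starting from $\Gamma$, with $m_K$ moves of type II, such that all interior vertices of $\Gamma$ in the removed cells belong to $K$, and
\[
5m_K\ge ab-c_K .
\]
The inequality is strict except in the following three cases, in which $ab-c_K=0$ and $m_K=0$: $a=b=0$; $\{a,b\}=\{1,2\}$; $a=b=2$ with $c_K=4$.
\end{proposition}
\begin{proof}
In the three exceptional cases $(ab,c_K)$ is $(0,0)$, $(2,2)$ and $(4,4)$, and we make no move. For $a=b=1$ we make no move either: $ab-c_K=-1<0$.

Let $a=b=2$ and $c_K=0$, as in Example~\ref{ex:plus}. By Lemma~\ref{lem:free}(ii), the even corner $(s_1,t_1)$ has a free $1$-cell. If it is $(s_1-1,t_1)$, then $(s_1,t_1+1)$ is an open end of its row; if it is $(s_1,t_1-1)$, then $(s_1+1,t_1)$ is. In both cases the row has $\ell=1$. Lemma~\ref{lem:strip} gives $m_K=1$, and $5>4$.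

From now on $ab\ge3$ and $(a,b)\ne(2,2)$.

\emph{Case 1: no row has two corners as ends.} By Lemma~\ref{lem:openends} every row has an open end. The sum of $\ell_j$ over all rows is the number of odd points $(s,t)$ of the box for which $(s+1,t+1)$ is in the box. This is the number of odd points in an $a\times b$ array of points, which is at least $\lfloor ab/2\rfloor$. Divide the rows into two classes, $j\equiv1$ and $j\equiv3$ modulo $4$, and perform the strips of the class with the larger sum. This gives $m_K\ge\frac12\lfloor ab/2\rfloor$. If $ab$ is even, $5m_K\ge\frac54ab>ab-c_K$. If $ab$ is odd, then $c_K=2$, and $5m_K\ge\frac54(ab-1)>ab-2$.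

\emph{Case 2: some row has two corners as ends.} These are $(s_1,t_1)$ and $(s_2,t_2)$, both odd, and $s_1-t_1=s_2-t_2$, so $a=b$. If $a$ is odd, the other two corners $(s_1,t_2)$ and $(s_2,t_1)$ are even. The symmetry $(s,t)\mapsto(s,-t)$ exchanges the two pairs of opposite corners, so after applying it we are in Case 1.

Let $a=2d$. Then $d\ge2$, all corners are odd, and $c_K=4$. The row joining two corners is not available for a strip, but one of the two classes avoids it. Put $j_0=s_1-t_1$. The rows are $j_0+2i$ with $|i|<d$, and row $j_0+2i$ has $\ell_j=2d-2|i|$. The rows with $i$ odd form one class modulo $4$, and none of them has two corners as ends. By Lemma~\ref{lem:openends} we can perform all their strips, and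
\[
m_K=2\sum_{\substack{1\le i<d\\ i\text{ odd}}}(2d-2i)=4\sum_{\substack{1\le i<d\\ i\text{ odd}}}(d-i)=4\Bigl\lfloor\frac{d^2}4\Bigr\rfloor\ge d^2-1;
\]
for $d=2q$ the last sum is $1+3+\dots+(2q-1)=q^2$, and for $d=2q+1$ it is $2+4+\dots+2q=q(q+1)$. Hence $5m_K\ge5(d^2-1)>4d^2-4=ab-c_K$.
\end{proof}

\section{Proof of the inequality}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:moves} we may assume that $G$ is irreducible. Perform the moves of Proposition~\ref{prop:gain} for all components of $H$, one component after another; by Lemma~\ref{lem:independence} this is possible. The result is a cycle of $G$ of length $B'=B+2\sum_Km_K$. By Lemmas~\ref{lem:identity}, \ref{lem:boxes} and \ref{lem:hard},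
\begin{equation}\label{eq:final}
5B'-4n-4=2\Bigl(\varepsilon-\sum_Ka_Kb_K\Bigr)+10\sum_Km_K\ \ge\ 2\sum_K\bigl(c_K-a_Kb_K+5m_K\bigr)\ \ge\ 0 .
\end{equation}
Hence $h(G)\ge B'\ge\frac45(n+1)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:coefficient}]
Let $a<\frac45$, and suppose $h(G_i)\le a|G_i|+b$ for an infinite sequence of pairwise non-isomorphic grid graphs. By Theorem~\ref{thm:main}, $(\frac45-a)|G_i|\le b$, so the orders $|G_i|$ are bounded. But there are only finitely many graphs of bounded order up to isomorphism, a contradiction. Thus the coefficient is at least $\frac45$. The graphs $D_k$ have different orders and satisfy $h(D_k)=\frac45|D_k|+\frac45$ by Lemma~\ref{lem:staircase}, so it is at most $\frac45$.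
\end{proof}

\section{The minimum for every order}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
If $I=0$, then $n=B$ is even and at least $4$. If $I\ge1$, an interior vertex and the eight lattice points around it are in $G$, so $n\ge9$. Hence $n\in\{4,6\}$ or $n\ge8$.

As $G$ is bipartite, $h(G)$ is even, and Theorem~\ref{thm:main} gives $\frac12h(G)\ge\bigl\lceil\frac{2(n+1)}5\bigr\rceil$.

For existence and for the sharpness of this bound take $D_{k,i}$ with $k\ge0$ and $0\le i\le4$. By Lemma~\ref{lem:staircase} its order is $n=5k+4+2i$. For $i=0,\dots,4$ this runs through the arithmetic progressions of difference $5$ starting at $4,6,8,10,12$, which represent all residues modulo $5$. Thus $n$ takes exactly the values $4$, $6$ and all integers from $8$ on. Moreover,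
\[
2\Bigl\lceil\frac{2(n+1)}5\Bigr\rceil=2\Bigl\lceil2k+2+\frac{4i}5\Bigr\rceil=4k+4+2i=h(D_{k,i}),
\]
since $\lceil\frac{4i}5\rceil=i$ for $0\le i\le4$.
\end{proof}

\section{The extremal graphs}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Equality holds for $D_k$ by Lemma~\ref{lem:staircase}. Conversely, let $5h(G)=4n+4$. Let $G'$ be an irreducible grid graph with $G'\subseteq G$ and $V(G')=V(G)$, as in Section~\ref{sec:moves}. From $\frac45(n+1)\le h(G')\le h(G)$ we get $h(G')=\frac45(n+1)$. From now on $\Gamma,R,B,\varepsilon,H$ refer to $G'$, until the last step.

The cycle of length $B'$ constructed for $G'$ in Section~\ref{sec:proof} satisfies $B'\le h(G')$, so equality holds throughout \eqref{eq:final}. By Proposition~\ref{prop:gain} every component is of one of its three exceptional kinds, and $m_K=0$ for all $K$. Hence $B=B'=h(G')$, so \emph{no cycle of $G'$ is longer than $\Gamma$}. Furthermore $\varepsilon=\sum_Kc_K$, so \emph{every chord is hard} by Lemma~\ref{lem:hard}. The two exceptional kinds of components with edges balance the count exactly, and we have to exclude them by other means: in each case there would be a longer cycle or a chord that is not hard, or, for the second kind, an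 infinite descent.

\medskip
\emph{Step 1: no component has $\{a,b\}=\{1,2\}$.} Suppose $K$ is such a component. We use $(s,t)$-coordinates. By symmetry let $a=1$, $b=2$, with $(s_1,t_1)$ and $(s_1,t_2)$ even. Let $g=(s_1-1,t_1)$ be the $1$-cell of $(s_1,t_1)$ at the side $s=s_1$. If $g$ were free, then $(s_1,t_1+1)$ would be an open end of its row, which has $\ell=1$, and Lemma~\ref{lem:strip} would give a cycle of length $B+2$. So $g$ is not free.

By Lemma~\ref{lem:outercell}, $(s_1-2,t_1+1)$ is not in $R$. So $(s_1-2,t_1-1)$ is in $R$, and the vertex $u=(s_1-2,t_1)$ of $g$, which is also a vertex of $(s_1-2,t_1+1)$, is on $\Gamma$ by (F2). The edge joining $u$ and $\alpha=(s_1-1,t_1-1)$ is common to the cells $g$ and $(s_1-2,t_1-1)$ of $R$, so it is not on $\Gamma$; and $\alpha$ is on $\Gamma$ by \eqref{eq:outside}. Thus it is a chord, and it must be hard via one of its two cells. Now $g$ has exactly one interior vertex, $(s_1,t_1)$. So the chord is not hard via $g$, since a hard chord is via a cell with two interior vertices. It is not hard via the other cell, by Lemma~\ref{lem:hard}(i). This is a contradiction.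

\medskip
\emph{Step 2: no component has $a=b=2$ and $c_K=4$.} From here on we use $(x,y)$-coordinates. A component of this kind is a $2\times2$ block of vertices (Example~\ref{ex:square}); the corners of its box are the four cells sharing an edge with the cell in the middle of the block. Suppose that there are such components, and let $K$ be a lowest one, that is, one whose smallest $y$-coordinate is as small as possible. After a translation, $K=\{1,2\}^2$. All cells of $[0,3]^2$ are in $R$, and so is the cell $T=[1,2]\times[-1,0]$ beyond the hard chord $(1,0)(2,0)$. At the vertex $(1,0)$ of $\Gamma$, three cells are in $R$, so $[0,1]\times[-1,0]$ is not. Hence the edge $(1,-1)(1,0)$ is on $\Gamma$. By reflection, $(2,-1)(2,0)$ is on $\Gamma$.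

Suppose that also $(1,-1)(2,-1)$ is on $\Gamma$. Replace the path $(1,0),(1,-1),(2,-1),(2,0)$ of $\Gamma$ by the chord $(1,0)(2,0)$. This gives a cycle of length $B-2$ whose region is $R$ without $T$, and the vertices of $K$ are still interior. Now two type II moves can be made: the first removes $[1,2]\times[0,1]$, using its edge $(1,0)(2,0)$ and the vertices $(1,1),(2,1)$; the second removes $[1,2]\times[1,2]$, using the edge $(1,1)(2,1)$ and the vertices $(1,2),(2,2)$. The result is a cycle of length $B+2$, a contradiction.

So $(1,-1)(2,-1)$ is not on $\Gamma$. It is an edge of the cell $T$ of $R$, and its ends are on $\Gamma$. So it is a chord, and it is hard. All vertices of $T$ are on $\Gamma$, so it is hard via the cell $[1,2]\times[-2,-1]$. By Step 1, only $2\times2$ blocks have odd corners, so this cell is a corner of the box of a block $K'$. Its interior vertices $(1,-2),(2,-2)$, opposite to the hard chord, belong to $K'$. They form the edge that this cell shares with the middle cell of $K'$. Hence $K'=\{1,2\}\times\{-3,-2\}$, which lies below $K$. This contradicts the choice of $K$.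

\medskip
\emph{Step 3: $G'$ is congruent to some $D_k$.} By Steps 1 and 2, $H$ has no edges, so $\varepsilon=\sum_Kc_K=0$. If some cell of $R$ has no interior vertex, its four edges join vertices of $\Gamma$. They are not chords, so they are on $\Gamma$. Then $\Gamma$ is the boundary of this cell, and $G'$ is congruent to $D_0$.

Otherwise every cell of $R$ has an interior vertex, and if it has more than one, then it has exactly two, diagonally opposite ones. If two cells of $R$ share an edge, this edge is neither on $\Gamma$ nor a chord, so it has an interior end, which is a common vertex of the two cells. Any two cells of $R$ are linked by a sequence of cells of $R$ in which consecutive ones share an edge, because the interior of the disc $R$ stays connected when the finitely many interior vertices are deleted. Consequently the interior vertices form a connected graph under diagonal adjacency.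

Suppose that the interior vertex $(0,0)$ has diagonally adjacent interior vertices in two non-opposite directions, say $(1,1)$ and $(1,-1)$. Then all four cells at $(1,0)$ are in $R$, as each contains one of these three vertices. So $(1,0)$ is interior and adjacent to $(0,0)$, a contradiction. Hence the interior vertices are consecutive points of one diagonal, up to congruence $(1,1),\dots,(k,k)$. Since $R$ contains all cells at interior vertices and no others, $R=\bigcup_{j=1}^k[j-1,j+1]^2$, and $G'=D_k$.

\medskip
\emph{Step 4: $G=G'$.} Up to congruence, $G$ is a grid graph with $D_k\subseteq G$ and $V(G)=V(D_k)$. By Lemma~\ref{lem:staircase}, every vertex $(x,y)$ of $D_k$ satisfies $0\le x,y\le k+1$ and $|x-y|\le2$. A cell of $G$ with lower left corner $(x,y)$ has its four corners in $V(D_k)$. So $0\le x,y\le k$, and the corners $(x+1,y)$ and $(x,y+1)$ give $|x-y+1|\le2$ and $|x-y-1|\le2$, that is, $|x-y|\le1$. By Lemma~\ref{lem:staircase} it is a cell of $D_k$. Hence $G$ has no cells other than those of $D_k$, and $G=D_k$.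
\end{proof}

\begin{thebibliography}{1}
\bibitem{topgrid}
\emph{Hamiltonicity of Topological Grid Graphs},
\texttt{https://www.jucs.org/jucs\_13\_11/hamiltonicity\_of\_topological\_grid/jucs\_13\_11\_1791\_1800\_zamfirescu.pdf}.
\end{thebibliography}

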